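\title{Equitable partitions of degenerate graphs into forests}

\begin{abstract}
We prove that for every $r\ge k$ the vertex set of a $k$-degenerate graph can be partitioned into $r$ classes that induce forests and whose sizes differ by at most one. More generally, every $d$-degenerate graph has such an equitable partition into $r$ classes inducing $m$-degenerate graphs if and only if $d\le rm$. For a prime number $p$ of classes we organize the admissible colorings into a polyhedral complex, show that it is $(p-2)$-connected, find a balanced fractional coloring with Dold's theorem, and round it. The general case follows by factoring $r$.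
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and simple. Let $G$ be a graph with $n$ vertices and let $r\ge1$. A partition of $V(G)$ into $r$ classes, some of which may be empty, is \emph{equitable} if the sizes of any two classes differ by at most one. Since the average size is $n/r$, this says that every size lies in $\{\lfloor n/r\rfloor,\lceil n/r\rceil\}$. A \emph{tree-$r$-coloring} of $G$ is a partition of $V(G)$ into $r$ classes each of which induces a forest. The \emph{threshold of equitable vertex arboricity} $\mathrm{va}^*_{\mathrm{eq}}(G)$ is the least $r\ge 1$ such that $G$ has an equitable tree-$r'$-coloring for every $r'\ge r$.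

One asks for a threshold because an additional color can destroy equitability. The two sides of $K_{9,9}$ form an equitable tree-$2$-coloring. In an equitable tree-$3$-coloring the classes would have six vertices each, and each class, containing no $4$-cycle, would have at most one vertex on one of the sides. Then some side meets two of the three classes in at most one vertex each, so it has at most $6+1+1<9$ vertices, which is absurd.

For $d\ge0$, a graph is \emph{$d$-degenerate} if each of its nonempty subgraphs has a vertex of degree at most $d$. The $0$-degenerate graphs are the edgeless graphs. The $1$-degenerate graphs are the forests, since a nonempty forest has a leaf or an isolated vertex while a cycle has minimum degree $2$. Degeneracy measures how many constraints a vertex faces when the graph is built one vertex at a time.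

\begin{lemma}\label{lem:order}
A graph is $d$-degenerate if and only if its vertices can be ordered so that every vertex has at most $d$ earlier neighbors.
\end{lemma}

\begin{proof}
If $G$ is $d$-degenerate, repeatedly delete a vertex of minimum degree and reverse the order of deletion; the earlier neighbors of a vertex are its neighbors at the moment of its deletion, and there are at most $d$ of them. Conversely, given such an ordering, the last vertex of a nonempty subgraph $H$ has degree at most $d$ in $H$.
\end{proof}

How many colors does a $k$-degenerate graph need? For $k=1$ every partition of a forest is a tree-coloring, so $\mathrm{va}^*_{\mathrm{eq}}=1$. For general $k$, ignore equitability first and color greedily along the ordering of Lemma~\ref{lem:order}, avoiding at each vertex the colors that already occur twice among its earlier neighbors. At most $\lfloor k/2\rfloor$ colors are avoided, so $\lfloor k/2\rfloor+1$ colors suffice, and $K_{k+1}$ needs that many because its induced forests have at most two vertices. Equitability costs roughly a factor of two. In $K_{k,N}$ with $N$ large, a class with two vertices on the small side has at most one vertex on the large side and is too small, so the $k$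 vertices of the small side need $k$ different colors. The natural guess is that nothing worse happens.

For graphs of treewidth at most $k$, which are $k$-degenerate, the bound $\mathrm{va}^*_{\mathrm{eq}}(G)\le k$ is known and is sharp. For $k$-degenerate graphs the bound $\mathrm{va}^*_{\mathrm{eq}}(G)\le 3^{k-1}$ is known~\cite{Esperet}. Conjecture~15 of~\cite{TC} states that $\mathrm{va}^*_{\mathrm{eq}}(G)\le k$ for every $k$-degenerate graph $G$. We prove it.

\begin{theorem}\label{thm:forest}
Let $k\ge1$. If $G$ is $k$-degenerate and $r\ge k$, then $G$ has an equitable tree-$r$-coloring. Hence $\mathrm{va}^*_{\mathrm{eq}}(G)\le k$.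
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $d,r\ge1$ and $m\ge0$. Every $d$-degenerate graph has an equitable partition into $r$ classes, each inducing an $m$-degenerate graph, if and only if $d\le rm$. In particular, the bound $k$ in Theorem~\ref{thm:forest} is best possible for every $k$.
\end{theorem}

Both theorems come from a statement in which the ordering is fixed once and certifies the degeneracy of all classes simultaneously. The set $D_i$ below plays the role of the set of earlier neighbors of $v_i$.

\begin{theorem}\label{thm:ordered}
Let $r\ge1$ and $m\ge0$. Let $v_1,\dots,v_n$ be an ordered set of vertices and let $D_i\subseteq\{v_1,\dots,v_{i-1}\}$ satisfy $|D_i|\le rm$ for all $i$. Then there is an equitable partition of $\{v_1,\dots,v_n\}$ into $r$ classes such that for every $i$ at most $m$ elements of $D_i$ lie in the class of $v_i$.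
\end{theorem}

Without the word ``equitable'' the greedy algorithm proves this under the weaker hypothesis $|D_i|<r(m+1)$: not all $r$ colors can occur $m+1$ times on $D_i$. No rule that colors $v_i$ knowing only $D_1,\dots,D_i$ can also achieve equitability. Take $r=2$, $m=1$ and $D_1=D_2=D_3=\emptyset$. Two of $v_1,v_2,v_3$ receive the same color, and if every later $D_i$ is this pair, all later vertices are forced into the other class. So instead of constructing one coloring, we study all admissible colorings at once and use the symmetry among the colors.

Section~\ref{sec:reductions} reduces everything to a prime number $p$ of colors. Section~\ref{sec:two} treats $p=2$ by hand. After a review of the topological tools in Section~\ref{sec:tools}, Sections~\ref{sec:complex} and~\ref{sec:balance} give the proof for all primes.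

\section{Reduction to a prime number of colors}\label{sec:reductions}

\begin{proof}[Proof of Theorems~\ref{thm:forest} and~\ref{thm:sharp} from Theorem~\ref{thm:ordered}]
Let $d\le rm$ and let $G$ be $d$-degenerate. Order its vertices as in Lemma~\ref{lem:order}, let $D_i$ be the set of earlier neighbors of $v_i$, and apply Theorem~\ref{thm:ordered}. In the graph induced by a class every vertex has at most $m$ earlier neighbors, so this graph is $m$-degenerate by Lemma~\ref{lem:order}. This is the ``if'' part of Theorem~\ref{thm:sharp}. Its case $m=1$, $d=k\le r$ is Theorem~\ref{thm:forest}.

Now let $d\ge rm+1$, and let $G$ be the complete bipartite graph with sides $A$ and $B$, where $|A|=rm+1$ and $|B|=r(rm+m+2)$. If $A$ is listed first, every vertex has at most $rm+1\le d$ earlier neighbors, so $G$ is $d$-degenerate. Suppose that $G$ has an equitable partition into $r$ classes inducing $m$-degenerate graphs. Since $|A|>rm$, some class $C$ contains at least $m+1$ vertices of $A$. If $C$ also contained $m+1$ vertices of $B$, the graph induced by $C$ would contain $K_{m+1,m+1}$, which has minimum degree $m+1$. Hence $|C|\le|A|+m=rm+m+1$. Equitability gives $|C|\ge\lfloor(|A|+|B|)/r\rfloor\ge|B|/r=rm+m+2$, a contradiction.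 This is the ``only if'' part.

For $k\ge2$ take $m=1$ and $r=k-1$: the $k$-degenerate graph $K_{k,(k-1)(k+2)}$ has no equitable tree-$(k-1)$-coloring, so its threshold is at least $k$, and it equals $k$ by Theorem~\ref{thm:forest}. For $k=1$ the threshold is at least $1$ by definition.
\end{proof}

The hypothesis $|D_i|\le rm$ is multiplicative in $r$, and so is the conclusion.

\begin{lemma}\label{lem:product}
If Theorem~\ref{thm:ordered} holds for $r=a$ and for $r=b$ (for all $m$, $n$ and $D_i$), then it holds for $r=ab$.
\end{lemma}

\begin{proof}
Let $|D_i|\le abm$ for all $i$. The case $r=a$, with $bm$ in place of $m$, gives an equitable partition $V_1,\dots,V_a$ with $|D_i\cap V_t|\le bm$ whenever $v_i\in V_t$. Apply the case $r=b$ to each $V_t$ with the induced order and the sets $D_i\cap V_t$. This gives $ab$ classes, and the class of $v_i$ contains at most $m$ elements of $D_i$. A class inside $V_t$ has size at least $\lfloor|V_t|/b\rfloor\ge\lfloor\lfloor n/a\rfloor/b\rfloor$ and at most $\lceil|V_t|/b\rceil\le\lceil\lceil n/a\rceil/b\rceil$. For an integer $q$ we have $q\le\lfloor n/a\rfloor/b$ if and only if $qb\le n/a$, so $\lfloor\lfloor n/a\rfloor/b\rfloor=\lfloor n/(ab)\rfloor$; reversing the inequalities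 gives $\lceil\lceil n/a\rceil/b\rceil=\lceil n/(ab)\rceil$. The partition is therefore equitable.
\end{proof}

This step is the reason to work with general $m$: to obtain $ab$ forests, one first needs $a$ classes with parameter $b$.

Theorem~\ref{thm:ordered} is trivial for $r=1$ and for $n=0$. By Lemma~\ref{lem:product} and induction on the number of prime factors of $r$, it remains to prove it when $r=p$ is prime. From now on fix $p$, $m\ge0$, $n\ge1$ and sets $D_i\subseteq\{v_1,\dots,v_{i-1}\}$ with $|D_i|\le pm$, and use the elements of $\mathbb Z_p$ as colors. For $1\le j\le n$, a map $f\colon\{v_1,\dots,v_j\}\to\mathbb Z_p$ is a \emph{good coloring} if for every $i\le j$ at most $m$ elements $u\in D_i$ have $f(u)=f(v_i)$.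

\begin{proposition}\label{prop:prime}
There is a good coloring of $\{v_1,\dots,v_n\}$ whose $p$ color classes have sizes in $\{\lfloor n/p\rfloor,\lceil n/p\rceil\}$.
\end{proposition}

\section{Two colors}\label{sec:two}

Let $p=2$. Let $\mathcal R_j$ be the graph whose vertices are the good colorings of $\{v_1,\dots,v_j\}$, two colorings being adjacent if they differ at exactly one $v_i$.

Suppose that $\mathcal R_n$ is nonempty and connected. Take a good coloring $f$ with $a$ vertices of color $0$. Exchanging the two colors gives a good coloring $\bar f$ with $n-a$ vertices of color $0$. Along a walk from $f$ to $\bar f$ this number changes by one at each step, and $\lfloor n/2\rfloor$ lies between $a$ and $n-a$. So some coloring on the walk has exactly $\lfloor n/2\rfloor$ vertices of color $0$, and it is equitable.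

We prove by induction on $j$ that $\mathcal R_j$ is nonempty and connected. The graph $\mathcal R_1$ is an edge. Write $D=D_{j+1}$, and say that a good coloring $f$ of $\{v_1,\dots,v_j\}$ \emph{blocks} the color $c$ if at least $m+1$ elements of $D$ have color $c$. The vertices of $\mathcal R_{j+1}$ are the pairs $(f,c)$ with $f\in\mathcal R_j$ and $c$ not blocked by $f$. The difficulty is that a recoloring step from $f$ to $g$ in $\mathcal R_j$ must be performed while $v_{j+1}$ keeps its color, so we need a color that neither $f$ nor $g$ blocks. Let $f,g\in \mathcal R_j$ be equal or adjacent, and let $a_c$ be the number of $u\in D$ with $c\in\{f(u),g(u)\}$. At most one $u$ is counted for both colors, so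
\[
a_0+a_1\le|D|+1\le 2m+1 .
\]
If $f$ or $g$ blocks $c$, then $a_c\ge m+1$. This cannot hold for both colors, so the required color exists. With $f=g$ this shows that $\mathcal R_{j+1}$ is nonempty. Given $(f,c)$ and $(g,c')$ in $\mathcal R_{j+1}$, take a walk $f=f_0,f_1,\dots,f_t=g$ in $\mathcal R_j$ and colors $c_s$ blocked by neither $f_{s-1}$ nor $f_s$. In the sequence
\[
(f_0,c),\ (f_0,c_1),\ (f_1,c_1),\ (f_1,c_2),\ \dots,\ (f_t,c_t),\ (f_t,c')
\]
consecutive terms are equal or adjacent in $\mathcal R_{j+1}$, so $\mathcal R_{j+1}$ is connected. This proves Proposition~\ref{prop:prime} for $p=2$, and with Lemma~\ref{lem:product} it proves Theorem~\ref{thm:ordered} when $r$ is a power of $2$.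

With $|D|=2m+1$ connectivity can fail. Let $m=1$, $D_1=D_2=D_3=\emptyset$ and $D_4=\{v_1,v_2,v_3\}$. Every coloring of $v_1,v_2,v_3$ blocks its majority color, so no edge of $\mathcal R_4$ changes the color of $v_4$, although both colors occur at $v_4$.

For $p=3$ connectivity is not enough, because two independent quantities must be balanced. The vector of class sizes minus $\frac n3(1,1,1)$ lies in the plane $W$ of vectors with coordinate sum $0$, and the cyclic shift $\sigma$ of the colors acts on $W$ as a rotation by $2\pi/3$ in a suitable orientation. Suppose that the good colorings are points of a space $X$ with an action of $\sigma$, and that this vector extends to a continuous map $X\to W$ commuting with $\sigma$ and avoiding $0$. Take a path $\gamma$ in $X$ from a coloring $f$ to $\sigma f$. Its image turns around $0$ by an angle $2\pi/3+2\pi t$ with $t\in\mathbb Z$, and so do the images of $\sigma\gamma$ and $\sigma^2\gamma$. The three paths form a loop whose image has winding number $1+3t\ne0$, which is impossible if $X$ is simply connected. So we need a space with cells of higher dimension, and a proof that it is connected up to dimension $p-2$.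

\section{Topological tools}\label{sec:tools}

Let $N\ge-1$. A space $X$ is \emph{$N$-connected} if it is nonempty and every continuous map $S^i\to X$ with $0\le i\le N$ extends to the ball $B^{i+1}$. Thus $0$-connected means path-connected and $1$-connected means simply connected. The property is invariant under homotopy equivalence, and contractible spaces have it for all $N$.

A \emph{subcomplex} of a convex polytope is a union $X$ of some of its nonempty faces; the faces contained in $X$ are its \emph{cells}, and they make $X$ a CW complex. The \emph{face poset} of $X$ is the set of its cells ordered by inclusion. For a finite poset $P$, let $|P|$ be the geometric realization of the simplicial complex whose simplices are the chains of $P$. An order-preserving map $\varphi\colon P\to Q$ sends chains to chains and so induces a continuous map $|\varphi|\colon|P|\to|Q|$. We use five facts.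

\begin{enumerate}
\item[(T1)] \emph{Barycentric subdivision.} If $P$ is the face poset of $X$, then $|P|$ is homeomorphic to $X$.
\item[(T2)] \emph{Skeleta.} Let $Y$ be a subcomplex of $X$ containing all cells of $X$ of dimension at most $N+1$. If $X$ is $N$-connected, then so is $Y$. Indeed, $Y$ contains the vertices of $X$ and is nonempty. By cellular approximation a map $S^i\to Y$ with $i\le N$ is homotopic in $Y$ to a map into the cells of dimension at most $i$. The latter extends to a map $B^{i+1}\to X$, which can be deformed, without change on $S^i$, into the cells of $X$ of dimension at most $i+1$, and these lie in $Y$. So the original map is null-homotopic in $Y$ and extends to $B^{i+1}$.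
\item[(T3)] \emph{Comparable maps} \cite[1.3]{Quillen}. If $\varphi,\psi\colon P\to Q$ are order-preserving and $\varphi(x)\le\psi(x)$ for all $x\in P$, then $|\varphi|$ and $|\psi|$ are homotopic.
\item[(T4)] \emph{Quillen's fiber lemma} \cite[Prop.~1.6]{Quillen}. Let $\pi\colon P\to Q$ be order-preserving. If for every $y\in Q$ the realization of the subposet $\{x\in P:\pi(x)\ge y\}$ is contractible, then $|\pi|$ is a homotopy equivalence.
\item[(T5)] \emph{Dold's theorem} (\cite{Dold}; see \cite[Thm.~6.2.6]{Matousek}). Let $\Gamma$ be a nontrivial finite group acting continuously on spaces $X$ and $Z$. Suppose that $X$ is $N$-connected, that $Z$ is paracompact of dimension at most $N$, and that the action on $Z$ is \emph{free}, meaning that no element other than the identity fixes a point. Then there is no continuous map $\phi\colon X\to Z$ with $\phi(gx)=g\phi(x)$ for all $g\in\Gamma$ and $x\in X$.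
\end{enumerate}

We apply (T5) only with $Z$ a sphere of dimension $N$. The action on $X$ need not be free. For $N=0$ and $N=1$ it plays the role of the counting and winding arguments of Section~\ref{sec:two}.

\section{The complex of good colorings}\label{sec:complex}

Let $e_c$, $c\in\mathbb Z_p$, be the unit vectors of $\mathbb R^{\mathbb Z_p}$. For nonempty $S\subseteq\mathbb Z_p$ let $\Delta^S$ be the convex hull of $\{e_c:c\in S\}$, a simplex of dimension $|S|-1$, and put $\Delta=\Delta^{\mathbb Z_p}$. A point of $\Delta$ is a probability vector on the colors, so a point of the polytope $\Delta^j$ is a fractional coloring of $v_1,\dots,v_j$, and its vertices are the ordinary colorings. The nonempty faces of a product of polytopes are the products of nonempty faces. Hence the faces of $\Delta^j$ correspond to the \emph{multicolorings}, that is, maps $L$ assigning to each $v_i$, $i\le j$, a nonempty set $L(v_i)\subseteq\mathbb Z_p$. The face of $L$ is $\prod_{i\le j}\Delta^{L(v_i)}$, its dimension is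
\[
\dim L=\sum_{i\le j}\bigl(|L(v_i)|-1\bigr),
\]
and its vertices are the \emph{selections} of $L$, the colorings $f$ with $f(v_i)\in L(v_i)$ for all $i\le j$. Inclusion of faces corresponds to the order $L\subseteq L'$ defined by $L(v_i)\subseteq L'(v_i)$ for all $i\le j$.

We want as many cells as possible, to gain connectivity, but in the end we must pass from a point of a cell to a vertex of that cell and obtain a good coloring. This dictates the definition. A multicoloring is \emph{good} if all its selections are good colorings. Let $P_j$ be the poset of good multicolorings of $\{v_1,\dots,v_j\}$ and let $X_j\subseteq\Delta^j$ be the union of their faces. If $L\subseteq L'$, every selection of $L$ is a selection of $L'$, so $P_j$ is closed downward. A face contained in $X_j$ lies in a single good face, namely one that contains a relative interior point of it, and is therefore good. Thus $X_j$ is a subcomplex of $\Delta^j$ with face poset $P_j$. For $p=2$ the vertices and edges of $X_j$ form the graph $\mathcal R_j$.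

\begin{lemma}\label{lem:count}
A multicoloring $L$ of $\{v_1,\dots,v_j\}$ is good if and only if
\begin{equation}\label{eq:good}
|\{u\in D_i: c\in L(u)\}|\le m\qquad\text{for all } i\le j \text{ and all } c\in L(v_i).
\end{equation}
\end{lemma}

\begin{proof}
Assume \eqref{eq:good} and let $f$ be a selection of $L$. With $c=f(v_i)\in L(v_i)$, every $u\in D_i$ with $f(u)=c$ has $c\in L(u)$, so there are at most $m$ such $u$. Conversely, let $L$ be good and $c\in L(v_i)$. Choose a selection $f$ with $f(u)=c$ whenever $c\in L(u)$. Then $f(v_i)=c$, and the set in \eqref{eq:good} equals $\{u\in D_i:f(u)=f(v_i)\}$, which has at most $m$ elements.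
\end{proof}

To compare $X_{j+1}$ with $X_j$, define for $L\in P_j$ the set of colors left free for $v_{j+1}$,
\[
F(L)=\bigl\{c\in\mathbb Z_p:\ |\{u\in D_{j+1}:c\in L(u)\}|\le m\bigr\}.
\]
Enlarging $L$ can only increase the counts, so $L\subseteq L'$ implies $F(L')\subseteq F(L)$. Write a multicoloring of $\{v_1,\dots,v_{j+1}\}$ as a pair $(L,M)$, where $M$ is the set at $v_{j+1}$. Condition \eqref{eq:good} for $i\le j$ involves only $L$, because $D_i$ consists of earlier vertices, and for $i=j+1$ it says $M\subseteq F(L)$. Hence
\begin{equation}\label{eq:step}
P_{j+1}=\{(L,M):\ L\in P_j,\ \emptyset\ne M\subseteq F(L)\}.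
\end{equation}
Forgetting $v_{j+1}$ does not map $X_{j+1}$ onto $X_j$: the cells with $F(L)=\emptyset$ are missed. Let $Q=\{L\in P_j:F(L)\ne\emptyset\}$. Since $F$ reverses inclusions, $Q$ is closed downward, so it is the face poset of a subcomplex $Y\subseteq X_j$. The passage from $X_j$ to $X_{j+1}$ has two parts. Removing cells from $X_j$ to get $Y$ may change the topology, but we shall see that only cells of large dimension are removed. Going from $Y$ up to $X_{j+1}$ places simplices $\Delta^{F(L)}$ over the cells $L$ and preserves the homotopy type.

\begin{example}\label{ex:hexagon}
Let $p=2$, $m=1$, $D_1=D_2=\emptyset$ and $D_3=\{v_1,v_2\}$, and write colorings as words. All four colorings of $v_1,v_2$ are good, so $X_2$ is a full square. For its $2$-dimensional cell $L=(\{0,1\},\{0,1\})$ each color lies in both sets and $F(L)=\emptyset$. In every other cell some set is a singleton $\{c\}$, and the other color is free. So $Y$ is the boundary of the square. The good colorings of $v_1,v_2,v_3$ are all words except $000$ and $111$. Every $2$-dimensional face of the cube $\Delta^3$ contains one of these two, so $X_3$ is a hexagon; see Figure~\ref{fig:hexagon}. It is connected but not simply connected.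
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,1.4)--(0,0)--(1.4,0);
\draw[thick] (2,0.6)--(2,2)--(0.6,2);
\draw[thick,dashed] (1.4,0)--(2,0.6);
\draw[thick,dashed] (0.6,2)--(0,1.4);
\fill (0,0) circle (1.6pt) node[below left] {$001$};
\fill (1.4,0) circle (1.6pt) node[below] {$101$};
\fill (2,0.6) circle (1.6pt) node[right] {$100$};
\fill (2,2) circle (1.6pt) node[above right] {$110$};
\fill (0.6,2) circle (1.6pt) node[above] {$010$};
\fill (0,1.4) circle (1.6pt) node[left] {$011$};
\draw[->] (3.1,1)--(4.1,1);
\fill[gray!20] (5,0) rectangle (7,2);
\draw[thick] (5,0) rectangle (7,2);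
\node at (6,1) {$F=\emptyset$};
\fill (5,0) circle (1.6pt) node[below left] {$00$};
\fill (7,0) circle (1.6pt) node[below right] {$10$};
\fill (7,2) circle (1.6pt) node[above right] {$11$};
\fill (5,2) circle (1.6pt) node[above left] {$01$};
\end{tikzpicture}
\caption{Two colors on $v_1,v_2,v_3$, where $v_3$ may not share its color with both $v_1$ and $v_2$. Left: the complex $X_3$ of good colorings is a hexagon. Right: the complex $X_2$ for $v_1,v_2$ is a full square. Forgetting $v_3$ collapses the two dashed edges to points and maps the hexagon onto the boundary $Y$ of the square; the shaded cell leaves no color free for $v_3$.}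
\label{fig:hexagon}
\end{figure}

\begin{lemma}\label{lem:connected}
The complex $X_j$ is $(p-2)$-connected for every $1\le j\le n$.
\end{lemma}

\begin{proof}
We use induction on $j$. Since $D_1=\emptyset$, the complex $X_1=\Delta$ is contractible. Let $j<n$, assume that $X_j$ is $(p-2)$-connected, and let $D=D_{j+1}$.

\emph{The missed cells have dimension at least $p$.} Let $L\in P_j$ with $F(L)=\emptyset$. Each of the $p$ colors lies in at least $m+1$ of the sets $L(u)$, $u\in D$. Counting pairs $(u,c)$ with $u\in D$ and $c\in L(u)$ gives
\begin{equation}\label{eq:dim}
p(m+1)\le\sum_{u\in D}|L(u)|=|D|+\sum_{u\in D}\bigl(|L(u)|-1\bigr)\le pm+\dim L ,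
\end{equation}
so $\dim L\ge p$. Thus $Y$ contains all cells of $X_j$ of dimension at most $p-1$, and $Y$ is $(p-2)$-connected by (T2).

\emph{$X_{j+1}$ is homotopy equivalent to $Y$.} By \eqref{eq:step}, the projection $\pi(L,M)=L$ is an order-preserving map $P_{j+1}\to Q$. Fix $L\in Q$ and consider the poset in (T4),
\[
T=\{(L',M):\ L'\in P_j,\ L'\supseteq L,\ \emptyset\ne M\subseteq F(L')\}.
\]
Among the cells $L'\supseteq L$ the cell $L$ has the most free colors, so all of $T$ can be pushed down to the part lying over $L$. Precisely, let $\rho(L',M)=(L,M)$. This is an element of $T$ because $M\subseteq F(L')\subseteq F(L)$, and $\rho\colon T\to T$ is order-preserving. Let $\kappa\colon T\to T$ be the constant map with value $(L,F(L))$, which lies in $T$ because $F(L)\neq\emptyset$. For every $(L',M)\in T$,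
\[
(L',M)\ \ge\ (L,M)\ \le\ (L,F(L)),
\]
that is, $\mathrm{id}_T\ge\rho\le\kappa$. By (T3) the identity of $|T|$ is homotopic to a constant map, so $|T|$ is contractible. By (T4) and (T1), $X_{j+1}\cong|P_{j+1}|\simeq|Q|\cong Y$, and $X_{j+1}$ is $(p-2)$-connected.
\end{proof}

\begin{remark}\label{rem:slack}
The proof does not use that $p$ is prime, and the bound on $|D_i|$ enters only in \eqref{eq:dim}. If $|D_i|\le p(m+1)-s$ for all $i$, with $s\ge1$, then \eqref{eq:dim} gives $\dim L\ge s$ and the same induction shows that $X_j$ is $(s-2)$-connected. For $s=1$ this says that $X_j$ is nonempty, which is the greedy bound of Section~\ref{sec:intro}. Each further unit of slack buys one degree of connectivity, and $s=p$ is what the next section needs. For $s=p-1$, that is $|D_i|\le pm+1$, Proposition~\ref{prop:prime} fails for the complete bipartite graph of Section~\ref{sec:reductions}.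
\end{remark}

\section{A balanced point and its rounding}\label{sec:balance}

For $x=(x_1,\dots,x_n)\in\Delta^n$ let $s(x)=x_1+\dots+x_n\in\mathbb R^{\mathbb Z_p}$. At a vertex of $\Delta^n$ this is the vector of class sizes, and in general its coordinates add up to $n$. Let $\mathbf 1$ be the all-ones vector.

\begin{lemma}\label{lem:balanced}
There is a point $x\in X_n$ with $s(x)=\frac np\mathbf 1$.
\end{lemma}

\begin{proof}
Let $g\in\mathbb Z_p$ act linearly on $\mathbb R^{\mathbb Z_p}$ by $e_c\mapsto e_{c+g}$, and on $\Delta^n$ by acting on every coordinate $x_i$. This sends the face of $L$ to the face of the multicoloring $v_i\mapsto L(v_i)+g$. Goodness is invariant under permutations of the colors, so $\mathbb Z_p$ acts on $X_n$. The map $s$ commutes with the action, $\mathbf 1$ is fixed, and $s(x)-\frac np\mathbf 1$ lies in the invariant subspace $W=\{y\in\mathbb R^{\mathbb Z_p}:\sum_cy_c=0\}$ of dimension $p-1$.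

Suppose that $s(x)\ne\frac np\mathbf 1$ for all $x\in X_n$. The action preserves the Euclidean norm, so
\[
\phi(x)=\frac{s(x)-\frac np\mathbf 1}{\|s(x)-\frac np\mathbf 1\|}
\]
is a continuous map from $X_n$ to the unit sphere $S(W)$ of $W$, which has dimension $p-2$, and $\phi$ commutes with the action. The action on $S(W)$ is free: since $p$ is prime, every $g\ne0$ generates $\mathbb Z_p$, so a vector fixed by $g$ has all coordinates equal, and the only such vector in $W$ is $0$. As $X_n$ is $(p-2)$-connected by Lemma~\ref{lem:connected}, this contradicts (T5) with $N=p-2$.
\end{proof}

Primality is used only for freeness, and there it is needed: with four colors the shift by $2$ fixes $(1,-1,1,-1)\in W$. This is why composite $r$ goes through Lemma~\ref{lem:product}.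

The point $x$ is a fractional coloring, and it cannot be a vertex unless $p$ divides $n$. All vertices of a cell of $X_n$ are good colorings, so it suffices to find a vertex with almost equal class sizes in a cell containing $x$. The next lemma does this. It is an instance of the Hoffman--Kruskal theorem, since incidence matrices of bipartite graphs are totally unimodular; we give the direct argument.

\begin{lemma}\label{lem:round}
Let $a\le b$ be integers, and let $x=(x_{i,c})$ be a nonnegative real matrix with all row sums equal to $1$ and all column sums in $[a,b]$. Then there is a matrix $y$ with entries in $\{0,1\}$, all row sums equal to $1$ and all column sums in $[a,b]$, such that $y_{i,c}=0$ whenever $x_{i,c}=0$.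
\end{lemma}

\begin{proof}
Among the nonnegative matrices $y$ with row sums $1$, column sums in $[a,b]$ and $y_{i,c}=0$ whenever $x_{i,c}=0$, choose one with the fewest nonintegral entries; $x$ itself is a candidate. All entries of $y$ lie in $[0,1]$, so it suffices to show that none is nonintegral. Suppose otherwise, and let $H$ be the bipartite graph on the rows and columns with an edge $ic$ for each nonintegral entry $y_{i,c}$. No row has degree $1$ in $H$, because row sums are integers. If $H$ has a cycle, let $\epsilon_1,\dots,\epsilon_{2t}$ be its edges in order. Otherwise let $\epsilon_1,\epsilon_2,\dots$ be the edges of a longest path in $H$; its two ends have degree $1$ in $H$, so both are columns, and the number of edges is again even.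

Add $\delta>0$ to the entries of the odd-numbered edges and subtract $\delta$ from those of the even-numbered edges, where $\delta$ is the largest value that keeps all entries in $[0,1]$. Every vertex of the cycle and every inner vertex of the path lies on two consecutive edges, so its sum is unchanged. An end of the path is a column with a single nonintegral entry $\theta\in(0,1)$, so its sum is $q+\theta$ with $q$ an integer, and $a\le q+\theta\le b$ forces $a\le q$ and $q+1\le b$. After the change this entry still lies in $[0,1]$, so the column sum lies in $[q,q+1]\subseteq[a,b]$. Integral entries, in particular zeros, are untouched, and at least one more entry has become integral. This contradicts the choice of $y$.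
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:prime}]
Let $x\in X_n$ be the point of Lemma~\ref{lem:balanced}, and let $L\in P_n$ be a good multicoloring whose face contains $x$. View $x$ as the matrix $(x_{i,c})$ with rows $x_i\in\Delta^{L(v_i)}$. Its row sums are $1$, its column sums are $n/p$, and $x_{i,c}=0$ for $c\notin L(v_i)$. Apply Lemma~\ref{lem:round} with $a=\lfloor n/p\rfloor$ and $b=\lceil n/p\rceil$, and let $f(v_i)$ be the unique $c$ with $y_{i,c}=1$. Then $x_{i,c}\neq0$, so $f(v_i)\in L(v_i)$; thus $f$ is a selection of $L$ and a good coloring. Its class sizes are the column sums of $y$, which are integers in $[\lfloor n/p\rfloor,\lceil n/p\rceil]$.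
\end{proof}

By Section~\ref{sec:reductions}, this proves Theorem~\ref{thm:ordered}, and with it Theorems~\ref{thm:forest} and~\ref{thm:sharp}.

\begin{thebibliography}{9}

\bibitem{Dold}
A. Dold, 1983.

\bibitem{Esperet}
Esperet et al., 2015.

\bibitem{Matousek}
J. Matou\v{s}ek, \emph{Using the Borsuk--Ulam Theorem}.

\bibitem{Quillen}
D. Quillen, \emph{Homotopy properties of the poset of nontrivial $p$-subgroups of a group}, Adv. Math. 28 (1978).

\bibitem{TC}
\emph{Tree-coloring problems of bounded treewidth graphs},
\texttt{http://web.xidian.edu.cn/zhangxin/files/20200319\_163822.pdf}.

\end{thebibliography}
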